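\title{Absolute continuity of inhomogeneous Bernoulli convolutions above the entropy threshold}

\begin{abstract}
Let $X_0,X_1,\dots$ be independent signs with $P(X_n=1)=p_n\in(0,1)$, let $\mu_\beta$ be the distribution of $\sum_n X_n\beta^n$, and let $h$ be the lower limit of the average entropies of the $X_n$. We prove that $\mu_\beta$ is absolutely continuous for Lebesgue-almost every $\beta\in[e^{-h},1)$, with no assumption on $(p_n)$. The result is deduced from a statement about the images of an arbitrary Borel probability measure on sequences over a finite digit set, which also gives the lower local dimension of these images for almost every $\beta$. The graphs of two digit series may be tangent; the proof uses only that their order of contact is bounded, together with the $\ell^2$ decoupling theorem for the moment curve.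
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(p_n)_{n\ge0}$ be a sequence in $(0,1)$, and let $X_0,X_1,\dots$ be independent random variables with $P(X_n=1)=p_n$ and $P(X_n=-1)=1-p_n$. For $0<\beta<1$ the \emph{inhomogeneous Bernoulli convolution} $\mu_\beta$ is the distribution of the series $\sum_{n\ge0}X_n\beta^n$, that is,
\[
\mu_\beta=\mathop{\ast}\limits_{n=0}^{\infty}\bigl(p_n\delta_{\beta^n}+(1-p_n)\delta_{-\beta^n}\bigr),
\]
where $\delta_x$ is the Dirac measure at $x$. Equivalently, $\mu_\beta$ is the image of the product measure $\mu$ on $\{-1,1\}^{\mathbb N_0}$, the joint distribution of the $X_n$, under the map $s\mapsto\sum_n s_n\beta^n$. For which $\beta$ is $\mu_\beta$ absolutely continuous with respect to Lebesgue measure?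

Take first $p_n=\frac12$ for all $n$. For $\beta=\frac12$ the binary expansion shows that $\mu_\beta$ is the uniform distribution on $[-2,2]$. For $\beta<\frac12$ the support is covered by $2^n$ intervals of length $2\beta^n/(1-\beta)$, one for each choice of the first $n$ signs, so it is a null set and $\mu_\beta$ is singular. For general $(p_n)$ the same count applies to the \emph{typical} words only. Put $\mathcal E(p)=-p\log p-(1-p)\log(1-p)$. By the law of large numbers a typical word of length $n$ has probability about $\exp(-\sum_{i<n}\mathcal E(p_i))$, so about $\exp(\sum_{i<n}\mathcal E(p_i))$ words carry most of the mass, and each of them is responsible for an interval of length about $\beta^n$. If the total length of these intervals is exponentially small for infinitely many $n$, the measure is singular. This singles out the lower limit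
\[
h(\mu)=\liminf_{n\to\infty}\frac1n\sum_{i=0}^{n-1}\mathcal E(p_i)
\]
and the threshold $e^{-h(\mu)}$, which is $\frac12$ for fair signs and $p^p(1-p)^{1-p}$ for $p_n\equiv p$. For $\beta>e^{-h(\mu)}$ there are, at every small scale, more than enough intervals to fill the line, and one expects absolute continuity unless an arithmetic accident makes them pile up.

Theorem~1.1 of \cite{IBC} states that $\mu_\beta$ is singular if $\beta<e^{-h(\mu)}$ and absolutely continuous for almost all $\beta\in[e^{-h(\mu)},0.649]$, and that $0.649$ may be replaced by $1$ if $p_n\in[\frac13,\frac23]$ for all $n$. The conjecture posed in \cite{IBC} is that $0.649$ may be replaced by $1$ without any additional assumption on $(p_n)$. We prove it.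

\begin{theorem}\label{thm:A}
For every sequence $(p_n)_{n\ge0}$ in $(0,1)$, the measure $\mu_\beta$ is absolutely continuous for Lebesgue-almost every $\beta\in[e^{-h(\mu)},1)$.
\end{theorem}

Independence serves only to compute the measure of typical words, and the proof works for arbitrary measures on the space of digit sequences. Let $D\subset\mathbb R$ be a finite set with $|D|\ge2$, let $\Sigma=D^{\mathbb N_0}$ carry the product topology, and put
\[
\pi_\beta(s)=Y_s(\beta)=\sum_{n\ge0}s_n\beta^n\qquad(s\in\Sigma,\ 0<\beta<1).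
\]
We write $\pi_\beta(s)$ when $\beta$ is fixed and $Y_s(\beta)$ when we think of a function of $\beta$. Let $[s|n]$ be the cylinder of all $t\in\Sigma$ with $t_i=s_i$ for $i<n$. For a Borel probability measure $\mu$ on $\Sigma$ the role of $h(\mu)$ is taken by the rate of decay of the cylinders around a point,
\[
h_\mu(s)=\liminf_{n\to\infty}-\frac1n\log\mu([s|n]).
\]
Let $\pi_\beta\mu$ denote the image measure, $\operatorname{Leb}$ Lebesgue measure, and $B(y,r)=[y-r,y+r]$.

\begin{theorem}\label{thm:B}
Let $\mu$ be any Borel probability measure on $\Sigma$.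
\begin{enumerate}
\item[(1)] For almost every $\beta\in(0,1)$, the measure $\pi_\beta\bigl(\mu|_{\{h_\mu>\log(1/\beta)\}}\bigr)$ is absolutely continuous with respect to $\operatorname{Leb}$.
\item[(2)] For every $\beta\in(0,1)$, the measure $\pi_\beta\bigl(\mu|_{\{h_\mu<\log(1/\beta)\}}\bigr)$ is singular with respect to $\operatorname{Leb}$.
\item[(3)] For almost every $\beta\in(0,1)$, for $\mu$-almost every $s$,
\[
\liminf_{r\to0}\frac{\log \pi_\beta\mu\bigl(B(\pi_\beta(s),r)\bigr)}{\log r}=\min\Bigl\{1,\frac{h_\mu(s)}{\log(1/\beta)}\Bigr\}.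
\]
\end{enumerate}
\end{theorem}

The left side in (3) is the \emph{lower local dimension} of $\pi_\beta\mu$ at $\pi_\beta(s)$. Part (2) is the counting argument above; for the product measure it says that $\mu_\beta$ is singular for every $\beta<e^{-h(\mu)}$, so the threshold in Theorem~\ref{thm:A} is sharp. It also shows that arithmetic accidents do happen.

\begin{example}[``Almost every'' cannot be replaced by ``every'']\label{ex:golden}
Let $\beta\in(\frac12,1)$ solve $\beta+\beta^2=1$ and let $p_n\equiv p$. Group the signs in blocks of three: $\mu_\beta$ is the image under $\pi_{\beta^3}$ of the product measure $\mu'$ on $(D')^{\mathbb N_0}$ whose factors are the distribution of $X_0+X_1\beta+X_2\beta^2$ on its set $D'$ of values. The blocks $(1,-1,-1)$ and $(-1,1,1)$ both have the value $0$. Their probabilities add up to $p(1-p)$ and stand in the ratio $(1-p):p$, so merging these two atoms lowers the entropy $3\mathcal E(p)$ of a block by $p(1-p)\mathcal E(p)$; any further merging lowers it again. By the law of large numbers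 $h_{\mu'}\le(3-p(1-p))\mathcal E(p)$ almost everywhere. Since $0<\log(1/\beta)<\log2$, there is $p_*\in(0,\frac12)$ with $\mathcal E(p_*)=\log(1/\beta)$. For $p$ slightly larger than $p_*$ we have $\beta>e^{-\mathcal E(p)}=e^{-h(\mu)}$, while $h_{\mu'}<\log(1/\beta^3)$, so $\mu_\beta$ is singular by Theorem~\ref{thm:B}(2).
\end{example}

The paper is organized as follows. Section~\ref{sec:reduction} reduces both theorems to a bound $Cr^a$ for the mass of intervals (Proposition~\ref{prop:growth}). Section~\ref{sec:contact} shows that the graphs of the $Y_s$ can be tangent, which defeats the direct second moment argument, and that their order of contact is bounded. Section~\ref{sec:model} works out the main idea for lines in the plane, where it rests on Plancherel's theorem alone. Section~\ref{sec:sum} states the main estimate, for one dyadic band of frequencies (Proposition~\ref{prop:osc}), and derives Proposition~\ref{prop:growth} from it. Section~\ref{sec:dec} extends the model computation to polynomials of any degree by decoupling,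 which is the only deep external input, and Section~\ref{sec:main} proves the main estimate.

\subsection*{Conventions}
The Fourier transform is $\hat f(\xi)=\int f(x)e^{-i\xi\cdot x}\,dx$. For $f$ on $\mathbb R$ and $r>0$ put $f_r(x)=r^{-1}f(x/r)$; then $\widehat{f_r}(\xi)=\hat f(r\xi)$, $(f_u)_r=f_{ur}$ and $(f*g)_r=f_r*g_r$. A number is \emph{dyadic} if it is an integer power of $2$. A \emph{unit cube} is a set $m+[0,1)^n$ with $m\in\mathbb Z^n$. The letter $C$ denotes a constant whose value may change from line to line.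

\section{Reduction to a growth estimate}\label{sec:reduction}

The lower limit in $h_\mu$ gives no uniform control of cylinders, so we restrict $\mu$ to sets on which there is such control. For $c\in\mathbb N$ and $\eta>0$ let
\[
A_{c,\eta}=\{s\in\Sigma:\ \mu([s|n])\le c\,e^{-n\eta}\text{ for all }n\ge0\}.
\]
The $n$-th condition defines a union of cylinders of length $n$, so $A_{c,\eta}$ is compact. If $h_\mu(s)>\eta$, then $\mu([s|n])\le e^{-n\eta}$ for all $n\ge n_0$, and $s\in A_{c,\eta}$ for every $c\ge e^{n_0\eta}$. Thus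
\begin{equation}\label{eq:exhaust}
\{h_\mu>\eta\}\subset\bigcup_{c\in\mathbb N}A_{c,\eta}.
\end{equation}

\begin{proposition}\label{prop:growth}
Let $A=A_{c,\eta}$, $\mu_A=\mu|_A$ and $\nu_\beta=\pi_\beta\mu_A$. Let $0<\beta_0<\beta_1<1$ and $0<a\le1$ with $a<\alpha_0:=\eta/\log(1/\beta_0)$. Then for almost every $\beta\in(\beta_0,\beta_1)$, for $\mu_A$-almost every $s$,
\[
\sup_{0<r\le1}r^{-a}\,\nu_\beta\bigl(B(Y_s(\beta),r)\bigr)<\infty .
\]
\end{proposition}

The meaning of $\alpha_0$ is this: a cylinder of length $n$ that meets $A$ has mass at most $c\beta_0^{n\alpha_0}$, and for $\beta$ near $\beta_0$ its image has diameter about $\beta_0^n$. The value $a=1$ is allowed when $\alpha_0>1$; this endpoint is what gives absolute continuity rather than dimension one.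

We use three textbook facts. Let $\nu,\nu'$ be finite Borel measures on $\mathbb R$.
\begin{enumerate}
\item[(F1)] If $\liminf_{r\to0}\nu(B(y,r))/r<\infty$ for $\nu$-almost every $y$, then $\nu\ll\operatorname{Leb}$ \cite[Thm.~2.12]{Mattila}.
\item[(F2)] (Differentiation of measures.) If $\nu\le\nu'$, then $\nu(B(y,r))/\nu'(B(y,r))\to\frac{d\nu}{d\nu'}(y)$ as $r\to0$ for $\nu'$-almost every $y$; the limit is positive for $\nu$-almost every $y$.
\item[(F3)] (Kolmogorov's strong law.) If $\xi_0,\xi_1,\dots$ are independent with bounded variances, then $\frac1n\sum_{i<n}(\xi_i-\mathbb E\xi_i)\to0$ almost surely.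
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:B}, given Proposition~\ref{prop:growth}]
Let $\mathcal Z\subset(0,1)$ be the union of the exceptional sets of Proposition~\ref{prop:growth} over all admissible tuples $(c,\eta,\beta_0,\beta_1,a)$ of rational numbers. It is a null set. Put $\ell=\log(1/\beta)$ and $C_\beta=\operatorname{diam}(D)/(1-\beta)$, so that $\pi_\beta([s|n])\subset B(\pi_\beta(s),C_\beta\beta^n)$.

(1) Let $\beta\notin\mathcal Z$, let $\eta>\ell$ be rational and $c\in\mathbb N$. Choose rational $\beta_0<\beta<\beta_1$ with $\log(1/\beta_0)<\eta$. Then $a=1$ is admissible. The set of $y$ with $\sup_{r\le1}\nu_\beta(B(y,r))/r<\infty$ is Borel, because the supremum may be restricted to dyadic $r$ and $y\mapsto\nu_\beta(B(y,r))$ is upper semicontinuous; by the proposition this set has full $\nu_\beta$-measure. So $\pi_\beta(\mu|_{A_{c,\eta}})\ll\operatorname{Leb}$ by (F1). By \eqref{eq:exhaust} the countably many sets $A_{c,\eta}$ with rational $\eta>\ell$ cover $\{h_\mu>\ell\}$, and (1) follows.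

(2) Let $\beta$ be arbitrary, and let $E_m$ be the set of $s$ with $\mu([s|n])\ge e^{-n(\ell-1/m)}$ for infinitely many $n$. Then $\{h_\mu<\ell\}\subset\bigcup_mE_m$. At most $e^{n(\ell-1/m)}$ cylinders of length $n$ have such a measure, and each is mapped into an interval of length $2C_\beta e^{-n\ell}$. The union $V_n$ of these intervals has length at most $2C_\beta e^{-n/m}$, which is summable in $n$. Hence $\bigcap_{n_0}\bigcup_{n\ge n_0}V_n$ is a Borel null set, and it contains $\pi_\beta(E_m)$.

(3) Write $\underline d(s)$ for the left side. \emph{Upper bound.} With $r_n=C_\beta\beta^n$ we have $\pi_\beta\mu(B(\pi_\beta(s),r_n))\ge\mu([s|n])$ and $\log r_n=-n\ell+O(1)$, so $\underline d(s)\le h_\mu(s)/\ell$. Next, if $\underline d(s)>1$, then $\pi_\beta(s)$ lies in one of the countably many sets $S$ of points $y$ of the support with $\pi_\beta\mu(B(y,r))\le r^{1+1/m}$ for all $r<1/m$. For each $r<1/m$ a maximal $r$-separated subset of the bounded set $S$ has $O(1/r)$ points, and the balls of radius $r$ about them cover $S$ and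 have total mass $O(r^{1/m})$. So $S$ is null for $\pi_\beta\mu$, and $\underline d\le1$ almost everywhere.

\emph{Lower bound.} Let $\beta\notin\mathcal Z$ and take an admissible rational tuple with $\beta_0<\beta<\beta_1$. By (F2) applied to $\nu_\beta\le\pi_\beta\mu$, for $\mu_A$-almost every $s$ the ratio $\pi_\beta\mu(B(y,r))/\nu_\beta(B(y,r))$ at $y=\pi_\beta(s)$ stays bounded as $r\to0$. With the proposition this gives $\underline d(s)\ge a$ for $\mu_A$-almost every $s$. Remove the countably many exceptional null sets and let $s$ be a remaining point. If $a$ is rational and $0<a<\min\{1,h_\mu(s)/\ell\}$, there are rational $\eta<h_\mu(s)$ and $\beta_0<\beta<\beta_1$ with $a<\eta/\log(1/\beta_0)$, and $s\in A_{c,\eta}$ for some $c$ by \eqref{eq:exhaust}. Hence $\underline d(s)\ge a$. Since also $\underline d(s)\ge0$, we get $\underline d(s)\ge\min\{1,h_\mu(s)/\ell\}$.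
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}, given Theorem~\ref{thm:B}]
Let $D=\{-1,1\}$ and let $\mu$ be the product measure. Then $-\log\mu([s|n])=\sum_{i<n}\xi_i(s)$, where $\xi_i=-\log p_i$ if $s_i=1$ and $\xi_i=-\log(1-p_i)$ otherwise. The $\xi_i$ are independent and $\mathbb E\xi_i=\mathcal E(p_i)$. Since $x\log^2x\le4e^{-2}$ on $(0,1)$, with equality at $x=e^{-2}$, we have $\operatorname{Var}\xi_i\le p_i\log^2p_i+(1-p_i)\log^2(1-p_i)\le8e^{-2}$, however close $p_i$ is to $0$ or $1$. By (F3), $h_\mu(s)=h(\mu)$ for $\mu$-almost every $s$. For $\beta>e^{-h(\mu)}$ the set $\{h_\mu>\log(1/\beta)\}$ therefore has full measure, and Theorem~\ref{thm:B}(1) gives $\mu_\beta\ll\operatorname{Leb}$ for almost every $\beta\in(e^{-h(\mu)},1)$. The endpoint is a null set, and if $h(\mu)=0$ the interval is empty.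
\end{proof}

For the rest of the paper we fix $A,\beta_0,\beta_1,a$ as in Proposition~\ref{prop:growth}, a number $\alpha$ with $a<\alpha<\alpha_0$, and a compact interval $J\subset(\beta_0,\beta_1)$; we put $J^+=[\beta_0,\beta_1]$. Since $(\beta_0,\beta_1)$ is a countable union of such $J$, it suffices to treat almost every $\beta\in J$. Constants may depend on these data. Termwise differentiation gives $|Y_s^{(i)}|\le C_i$ on $J^+$, uniformly in $s$.

\section{Tangencies and the order of contact}\label{sec:contact}

For $s\ne t$ let $n(s,t)$ be the first index at which $s$ and $t$ differ. The first thing to try is a second moment computation. The difference $Y_s-Y_t$ is $\beta^{n(s,t)}$ times a series whose constant term is bounded away from zero. If the graphs of these series always crossed small levels at a definite slope, we would have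
\begin{equation}\label{eq:trans}
\operatorname{Leb}\{\beta\in J:|Y_s(\beta)-Y_t(\beta)|\le r\}\le Cr\beta_0^{-n(s,t)}\qquad(s\ne t,\ r>0).
\end{equation}
Now $(\mu_A\times\mu_A)\{n(s,t)\ge n\}\le ce^{-n\eta}$, and in particular the diagonal is null. So \eqref{eq:trans}, Fatou's lemma and Fubini's theorem would give
\[
\int_J\!\int\liminf_{r\to0}\frac{\nu_\beta(B(Y_s(\beta),r))}{r}\,d\mu_A(s)\,d\beta\le C\sum_{n\ge0}\beta_0^{-n}ce^{-n\eta},
\]
which is finite when $\alpha_0>1$, and (F1) would finish the proof. But \eqref{eq:trans} is false in general.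

\begin{example}[A tangency]\label{ex:double}
Let $P(x)=1-x^3-x^4+x^8$. Then $P(0.93)>0.007$, $P(1)=0$ and $P'(1)=1>0$, so $P$ has a zero $\beta_*\in(0.93,1)$, and $y=\beta_*^9>0.93^9>\frac12$. The interval $[0,y/(1-y)]$ contains $1$ and is the union of its images under $x\mapsto yx$ and $x\mapsto y+yx$; iterating, $1=\sum_{i\ge1}\varepsilon_iy^i$ with $\varepsilon_i\in\{0,1\}$. Since $\deg P<9$, the series $g(x)=P(x)\bigl(1-\sum_{i\ge1}\varepsilon_ix^{9i}\bigr)$ has coefficients in $\{0,\pm1\}$, and both factors vanish at $\beta_*$. For $D=\{-1,1\}$ we have $2g=Y_s-Y_t$ for suitable $s,t$ with $n(s,t)=0$. As $|g(\beta)|\le C|\beta-\beta_*|^2$ near $\beta_*$, the set in \eqref{eq:trans} contains an interval of length comparable to $\sqrt r$ if $\beta_*$ is an interior point of $J$.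
\end{example}

What survives is a bound on the order of contact. It comes from compactness, and it is here that we use $\beta_1<1$ and the finiteness of $D$.

\begin{lemma}\label{lem:contact}
There are $k\ge1$ and $c_1>0$ such that for all $s\ne t$ in $\Sigma$, with $n=n(s,t)$, and all $\beta\in J^+$,
\[
\max_{0\le l\le k}\bigl|Y_s^{(l)}(\beta)-Y_t^{(l)}(\beta)\bigr|\ge c_1(1+n)^{-k}\beta_0^{\,n}.
\]
\end{lemma}

\begin{proof}
Let $\omega_0$ be the least distance between two points of $D$. Write $P=Y_s-Y_t=\omega x^ng$ with $\omega=s_n-t_n$, $|\omega|\ge\omega_0$. Then $g$ belongs to the family $\mathcal G$ of all series $1+\sum_{i\ge1}\varepsilon_ix^i$ with $|\varepsilon_i|\le\operatorname{diam}(D)/\omega_0$. Every sequence in $\mathcal G$ has a subsequence whose coefficients converge, and then the series converge, with all derivatives, locally uniformly on the unit disc to a member of $\mathcal G$. Suppose that for every $k$ there were $g_k\in\mathcal G$ and $b_k\in J^+$ with $\max_{i\le k}|g_k^{(i)}(b_k)|<1/k$. Along a subsequence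 $g_k\to g\in\mathcal G$ and $b_k\to b\in J^+$, and $g^{(i)}(b)=0$ for all $i$. Then $g\equiv0$ by analyticity, contradicting $g(0)=1$. So there is $k$ with $\max_{i\le k}|g^{(i)}|\ge1/k$ on $J^+$ for all $g\in\mathcal G$.

For $q\le k$ the $q$-th derivative of $x^{-n}$ at $\beta$ has absolute value $n(n+1)\cdots(n+q-1)\beta^{-n-q}\le k^k(1+n)^k\beta_0^{-k}\beta^{-n}$. The Leibniz rule for $g=\omega^{-1}x^{-n}P$ gives $1/k\le C(1+n)^k\beta^{-n}\max_{l\le k}|P^{(l)}(\beta)|$, and $\beta\ge\beta_0$.
\end{proof}

Thus the $k$-jet of $Y_s$ at any point determines $s$, quantitatively, and in the space of jets the measure has the expected growth for \emph{every} $\beta$.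

\begin{lemma}\label{lem:frostman}
There is $C$ such that for all $t\in\Sigma$, $\beta\in J^+$ and $\rho>0$,
\[
\mu_A\Bigl\{t':\max_{0\le l\le k}\bigl|Y^{(l)}_{t'}(\beta)-Y^{(l)}_t(\beta)\bigr|\le\rho\Bigr\}\le C\rho^\alpha .
\]
\end{lemma}

\begin{proof}
Let $n$ be the least integer $\ge0$ with $c_1(1+n)^{-k}\beta_0^n\le\rho$. If $t'\ne t$ lies in the set, then $n(t,t')$ satisfies this inequality by Lemma~\ref{lem:contact}, so $n(t,t')\ge n$. Hence the set lies in $[t|n]$. If $[t|n]$ misses $A$, its $\mu_A$-mass is $0$. Otherwise $[t|n]=[s|n]$ with $s\in A$, and the mass is at most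
\[
ce^{-n\eta}=c\,\beta_0^{n\alpha}\beta_0^{n(\alpha_0-\alpha)}\le c\bigl(\rho(1+n)^k/c_1\bigr)^\alpha\beta_0^{n(\alpha_0-\alpha)}\le C\rho^\alpha,
\]
because $(1+n)^{k\alpha}\beta_0^{n(\alpha_0-\alpha)}$ is bounded in $n$.
\end{proof}

By Taylor's formula, $Y_t(\beta'+x)$ is close to the scalar product of the jet of $Y_t$ at $\beta'$ with the vector $(1,x,x^2/2!,\dots)$. So near $\beta'$ the measures $\nu_\beta$ are, approximately, linear images of one well-behaved measure on jet space, by functionals that move along a moment curve. The task is to show that most of these images inherit the good behavior. Example~\ref{ex:double} rules out an estimate pair by pair; we shall use cancellation instead.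

\section{The model case: lines in the plane}\label{sec:model}

We need two tools, in any dimension $n$. First, fix a Schwartz function $\chi\ge0$ on $\mathbb R^n$ with $\int\chi=1$, $\chi(0)>0$ and $\operatorname{supp}\hat\chi\subset[-\frac12,\frac12]^n$; for instance $\chi=|\chi_0|^2/\|\chi_0\|_2^2$, where $\hat\chi_0\ge0$ is a smooth bump supported in $[-\frac14,\frac14]^n$. Poisson summation, $\sum_m\chi(x-m)=\sum_{m}\hat\chi(2\pi m)e^{2\pi im\cdot x}$, gives
\begin{equation}\label{eq:poisson}
\sum_{m\in\mathbb Z^n}\chi(x-m)=1\qquad(x\in\mathbb R^n).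
\end{equation}
The translates of $\chi$ are substitutes for indicators of unit cubes that do not spread frequencies. Second, a function with bounded frequencies is essentially constant on unit cubes.

\begin{lemma}\label{lem:locconst}
Let $1\le p<\infty$ and $\varrho>0$. If $F$ is a Schwartz function on $\mathbb R^n$ and $\hat F$ is supported in the ball of radius $\varrho$ about $0$, then $\sum_U\sup_U|F|^p\le C(n,p,\varrho)\|F\|_p^p$, the sum being over all unit cubes.
\end{lemma}

\begin{proof}
Let $\varphi$ be Schwartz with $\hat\varphi=1$ on the ball, so that $F=F*\varphi$. By H\"older's inequality with respect to the measure $|\varphi(z-z')|\,dz'$ we have $|F|^p\le\|\varphi\|_1^{p-1}\,|F|^p*|\varphi|$. Hence $\sup_U|F|^p\le C\int|F(z')|^p(1+\operatorname{dist}(z',U))^{-n-1}dz'$, and $\sum_U(1+\operatorname{dist}(z',U))^{-n-1}\le C$ uniformly in $z'$.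
\end{proof}

In the model the curves $Y_t$ are replaced by lines $\sigma\mapsto z_0+\sigma z_1$, $\sigma\in[0,1)$, identified with points $z=(z_0,z_1)\in\mathbb R^2$, and the resolution $r$ is scaled to $1$. Two lines stay within $O(1)$ of each other over all of $[0,1)$ when their points lie in the same unit square. Now cut $[0,1)$ into the $N$ intervals $I_\iota=[\sigma_\iota,\sigma_\iota+1/N)$, $\sigma_\iota=\iota/N$. Over $I_\iota$ two lines stay within $O(1)$ when their values at $\sigma_\iota$ differ by $O(1)$ and their slopes by $O(N)$, that is, when the vectors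
\[
X_\iota z=(z_0+\sigma_\iota z_1,\ z_1/N)
\]
differ by $O(1)$. The preimage of a unit square under $X_\iota$ is a \emph{tube} of width about $1$ and area $N$ (Figure~\ref{fig:tube}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[->] (0,-1.6)--(4.4,-1.6) node[right] {$\sigma$};
\draw (0,-1.7)--(0,-1.5); \draw (4,-1.7)--(4,-1.5);
\node[below] at (0,-1.7) {$0$}; \node[below] at (4,-1.7) {$1$};
\draw[very thick] (1.8,-1.6)--(2.2,-1.6); \node[below] at (2,-1.7) {$I_\iota$};
\fill[gray!35] (1.8,-0.17) rectangle (2.2,0.17);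
\foreach \s in {-0.6,-0.3,0,0.3,0.6} \draw (0,{-2*\s})--(4,{2*\s});
\begin{scope}[xshift=7.6cm]
\fill[gray!35] (0.55,-1.5)--(0.95,-1.5)--(-0.55,1.5)--(-0.95,1.5)--cycle;
\draw[->] (-1.7,0)--(1.7,0) node[right] {$z_0$};
\draw[->] (0,-1.7)--(0,1.7) node[above] {$z_1$};
\foreach \s in {-1.2,-0.6,0,0.6,1.2} \fill ({-0.5*\s},\s) circle (1.4pt);
\end{scope}
\end{tikzpicture}
\caption{Left: lines $\sigma\mapsto z_0+\sigma z_1$ that cannot be told apart at resolution $1$ over the short interval $I_\iota$ of length $1/N$ (shaded box) but separate over $[0,1)$. Right: the corresponding points $(z_0,z_1)$ lie in different unit squares but in one tube of width about $1$ and length about $N$, whose direction is determined by $I_\iota$.}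
\label{fig:tube}
\end{figure}

We test the lines against functions $\psi_\sigma$ of the height that are bounded and oscillate at unit frequency:
\begin{equation}\label{eq:psi}
\psi_\sigma(w)=\int_4^{16}\rho(\sigma,\tau)e^{-i\tau w}\,d\tau,\qquad|\psi_\sigma(w)|\le1\qquad(\sigma\in[0,1),\ w\in\mathbb R),
\end{equation}
where $\rho$ is a bounded Borel function on $[0,1)\times[4,16]$. For each $\iota$ we select some tubes, indexed by a finite set $\mathcal T_\iota\subset\mathbb Z^2$, and we integrate $\psi_\sigma$ along the line $z$, keeping only those $I_\iota$ for which $z$ lies in a selected tube: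
\[
F=\sum_{\iota}f_\iota,\qquad f_\iota(z)=\omega_\iota(z)\int_{I_\iota}\psi_\sigma(z_0+\sigma z_1)\,d\sigma,\qquad\omega_\iota(z)=\sum_{m\in\mathcal T_\iota}\chi(X_\iota z-m).
\]
By \eqref{eq:poisson}, $0\le\omega_\iota\le1$, so $|F|\le1$. The selected tubes of one direction cover an area up to $N\#\mathcal T_\iota$, but $F$ can be large only on a much smaller set.

\begin{proposition}\label{prop:model}
If $\#\mathcal T_\iota\le T$ for all $\iota$, then $\|F\|_2^2\le10\,T$.
\end{proposition}

\begin{proof}
We have $|f_\iota|\le\omega_\iota/N$, and $\det X_\iota=1/N$ gives $\int\omega_\iota^2\le\int\omega_\iota\le NT$. So $\|f_\iota\|_2^2\le T/N$ and $\sum_\iota\|f_\iota\|_2^2\le T$. It remains to see that the $f_\iota$ are almost orthogonal. As $\omega_\iota$ is real, Fubini's theorem gives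
\[
\widehat{\overline{f_\iota}}(\xi)=\int_{I_\iota}\int_4^{16}\overline{\rho(\sigma,\tau)}\;\widehat{\omega_\iota}\bigl(\xi-\tau(1,\sigma)\bigr)\,d\tau\,d\sigma ,
\]
and $\widehat{\omega_\iota}$ is supported in $X_\iota^T[-\frac12,\frac12]^2=\{v_0(1,\sigma_\iota)+v_1(0,1/N):|v_0|,|v_1|\le\frac12\}$. If the left side is nonzero, then for some such $\sigma,\tau,v$ we have $\xi_0=\tau+v_0\ge\frac72$ and $|\xi_1-\sigma_\iota\xi_0|=|\tau(\sigma-\sigma_\iota)+v_1/N|\le\frac{33}{2N}$, so $|N\xi_1/\xi_0-\iota|\le\frac{33}7<5$. Each $\xi$ satisfies this for at most $10$ values of $\iota$. By the Cauchy--Schwarz inequality and Plancherel's theorem, $\|F\|_2^2\le10\sum_\iota\|f_\iota\|_2^2$.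
\end{proof}

The oscillation is essential. Take $\psi_\sigma\equiv1$, so that $F=N^{-1}\sum_\iota\omega_\iota$, and let $1\le S\le N$. Choose $\varrho$ with $\sum_{|x-m|_\infty>\varrho}\chi(x-m)\le\frac12$ for all $x$, and $\mathcal T_\iota=\{|m_0|\le2S+\varrho,\ |m_1|\le1+\varrho\}$. Then $T\le CS$, but $F\ge\frac12$ on the square $|z|_\infty\le S$, so that $\|F\|_2^2\ge S^2$.

Now let $\nu$ be a measure on $\mathbb R^2$ of total mass at most $1$ that gives mass at most $\vartheta$ to each unit square. Let $L>1$ and select the \emph{heavy} tubes, $\mathcal T_\iota=\{m:\nu\{z:|X_\iota z-m|_\infty\le1\}\ge L\vartheta\}$. Each $z$ is counted for at most $9$ values of $m$, so $T\le9/(L\vartheta)$: heavy tubes are few. The proof above shows that $\hat F$ is supported in a fixed ball, so the Cauchy--Schwarz inequality, Lemma~\ref{lem:locconst} and Proposition~\ref{prop:model} give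
\begin{equation}\label{eq:modelgain}
\int|F|\,d\nu\le\Bigl(\sum_U\nu(U)\sup_U|F|^2\Bigr)^{1/2}\le C(\vartheta T)^{1/2}\le CL^{-1/2},
\end{equation}
in place of the trivial bound $1$. In words: \emph{where the mass seen over a short interval is much larger than the mass seen over the long interval, the oscillatory integrals cancel.} The reason is that this mass consists of many lines that fan out.

Here is how this will be used. Fix a scale $r$. For an arc $I$ of parameters, call \emph{cell} of $t$ the set of $t'$ whose curve stays within about $r$ of $Y_t$ over $I$. Over a very short arc the cell is the preimage of an interval of length $r$, whose mass we wish to control. Over an arc of length $r^{2/M}$, with $M$ large, the cell fixes the $k$-jet to an accuracy $r^{1-2k/M}$, and Lemma~\ref{lem:frostman} bounds its mass by a power of $r$ larger than $a$. We interpolate by $M$ levels of arcs. Either the mass of the cell grows by at most a small power of $1/r$ at each passage to a shorter arc, and then the interval of length $r$ is light,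 with no need for cancellation; or there is a passage at which it jumps, and we are in the situation of \eqref{eq:modelgain}, with polynomials of higher degree in place of lines. The second alternative does not bound the mass. It shows that the part of $\nu_\beta$ at frequency about $1/r$ is small \emph{relative to} the local density at scale $r$. The next section shows that this is enough.

\section{From one frequency band to the growth estimate}\label{sec:sum}

To measure the local density we want a positive kernel with compactly supported Fourier transform that dominates the tails of all other kernels in use. Let $\operatorname{sinc}x=\sin x/x$ and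
\[
\phi(x)=c_\phi\bigl(\operatorname{sinc}^4(x)+\operatorname{sinc}^4(x-1)\bigr),\qquad\int\phi=1 .
\]
The Fourier transform of $\operatorname{sinc}$ is supported in $[-1,1]$, so $\operatorname{supp}\hat\phi\subset[-4,4]$. The periodic function $\sin^4x+\sin^4(x-1)$ has no zero and so is bounded below; hence
\begin{equation}\label{eq:phi}
C^{-1}(1+|x|)^{-4}\le\phi(x)\le C(1+|x|)^{-4}.
\end{equation}
A $C^1$ function $K:\mathbb R\to\mathbb C$ is an \emph{admissible kernel with constant $C_{\mathcal K}$} if $|K|+|K'|\le C_{\mathcal K}\phi$ and $\operatorname{supp}\hat K\subset[4,16]$. Put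
\[
H_r(\beta,s)=\int\phi_r\bigl(Y_s(\beta)-Y_t(\beta)\bigr)\,d\mu_A(t),\qquad G^K_r(\beta,s)=\int K_r\bigl(Y_s(\beta)-Y_t(\beta)\bigr)\,d\mu_A(t).
\]
These are $\phi_r*\nu_\beta$ and $K_r*\nu_\beta$ evaluated at $Y_s(\beta)$: the density of $\nu_\beta$ at scale $r$ and its part at frequencies between $4/r$ and $16/r$. Both are continuous on $J\times\Sigma$ by dominated convergence. Since $\phi$ is bounded below on $[-1,1]$,
\begin{equation}\label{eq:ballH}
\nu_\beta\bigl(B(Y_s(\beta),r)\bigr)\le CrH_r(\beta,s).
\end{equation}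
So our goal is $H_r\le Cr^{a-1}$. Trivially $|G_r^K|\le C_{\mathcal K}H_r$; the main estimate improves this by a power of $r$, off a small set.

\begin{proposition}\label{prop:osc}
There is $\varepsilon\in(0,1)$, and for each $C_{\mathcal K}$ there are $C$ and $r_*>0$, such that for all $0<r\le r_*$ and all admissible $K$ with constant $C_{\mathcal K}$,
\[
(\operatorname{Leb}\times\mu_A)\bigl\{(\beta,s)\in J\times A:\ |G^K_r(\beta,s)|\ge r^\varepsilon\max\bigl(r^{a-1},H_r(\beta,s)\bigr)\bigr\}\le Cr^{\varepsilon}.
\]
\end{proposition}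

The proof is given in Section~\ref{sec:main}. The deduction of Proposition~\ref{prop:growth} follows a simple pattern: the density at a fine scale is the sum of the frequency bands above it, each band is at most $r^\varepsilon$ times the density at its own scale, and $\prod_l(1+C2^{-\varepsilon l})$ converges. One point needs care. The bands of $\phi_{2^{-i}}*\nu_\beta$ have kernels that depend on the final scale $2^{-i}$, so at each scale $r$ there are infinitely many kernels, while Proposition~\ref{prop:osc} can be afforded for only $O(\log(1/r))$ of them. The others will be compared with a single limiting kernel.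

\begin{proof}[Proof of Proposition~\ref{prop:growth}, given Proposition~\ref{prop:osc}]
Let $\Phi$ be a real even Schwartz function with $\hat\Phi=1$ on $[-4,4]$ and $\operatorname{supp}\hat\Phi\subset[-8,8]$. Then $K^0=\Phi_{1/2}-\Phi$ is real and Schwartz, and $\widehat{K^0}(\xi)=\hat\Phi(\xi/2)-\hat\Phi(\xi)$ is supported in $4\le|\xi|\le16$. Let $K^+$ be the Schwartz function with $\widehat{K^+}=\mathbf 1_{\xi>0}\widehat{K^0}$. It has Fourier support in $[4,16]$, and $K^0=2\operatorname{Re}K^+$ because $K^0$ is real.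

\emph{Step 1: two kernel bounds.} Let $0<u\le1$. By \eqref{eq:phi}, $\phi_u(v)\le Cu^3|v|^{-4}$. We claim that $K^+$ and all $\phi_u*K^+$ are admissible with a common constant $C_{\mathcal K}$. The Fourier transform of $\phi_u*K^+$ is $\hat\phi(u\,\cdot)\widehat{K^+}$, supported in $[4,16]$. Let $f$ be $K^+$ or $(K^+)'$. For $|x|<1$, $|\phi_u*f(x)|\le\|f\|_\infty\le C\phi(x)$. For $|x|\ge1$ split $\int\phi_u(v)f(x-v)\,dv$ at $|v|=|x|/2$: on $|v|\le|x|/2$ use $|f(x-v)|\le C|x|^{-4}$ and $\int\phi_u=1$, and on $|v|>|x|/2$ use $\phi_u(v)\le C|x|^{-4}$ and $f\in L^1$. This proves the claim. Next,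
\begin{equation}\label{eq:approx}
|\phi_u*K^0-K^0|\le Cu\,\phi .
\end{equation}
Indeed, split $\int\phi_u(v)\bigl(K^0(x-v)-K^0(x)\bigr)dv$ at $|v|=(1+|x|)/2$. On the inner part $1+|x-\theta v|\ge(1+|x|)/2$ for $0\le\theta\le1$, so the mean value theorem bounds it by $C(1+|x|)^{-4}\int|v|\phi_u(v)\,dv\le Cu(1+|x|)^{-4}$. On the outer part, $\phi_u(v)\le Cu^3(1+|x|)^{-4}$ bounds the term with $K^0(x-v)$, and $\int_{|v|>1/2}\phi_u\le Cu^3$ together with $|K^0(x)|\le C(1+|x|)^{-4}$ bounds the term with $K^0(x)$.

\emph{Step 2: the exceptional set.} For dyadic $r\le r_*$ let $\mathcal B(r)$ be the union of the sets in Proposition~\ref{prop:osc} over the kernels $K^+$ and $\phi_u*K^+$ with $u$ dyadic, $r^\varepsilon\le u\le\frac12$. These are at most $1+\log_2(1/r)$ kernels, so $\mathcal B(r)$ has measure at most $C\log(1/r)r^\varepsilon$, which is summable over dyadic $r$. By the Borel--Cantelli lemma and Fubini's theorem, for almost every $\beta\in J$, for $\mu_A$-almost every $s$, there is $l_0$ with $(\beta,s)\notin\mathcal B(2^{-l})$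 for all $l\ge l_0$. Fix such $(\beta,s)$, put $y=Y_s(\beta)$, $H_r=H_r(\beta,s)$ and $w_l=\max(2^{l(1-a)},H_{2^{-l}})$.

\emph{Step 3: telescoping.} Since $\hat\Phi=1$ on $\operatorname{supp}\hat\phi$, we have $\phi_r=\phi_r*\Phi_r$. Moreover $\Phi_{2^{-i}}=\Phi+\sum_{l=0}^{i-1}(K^0)_{2^{-l}}$. Therefore
\[
H_{2^{-i}}=\phi_{2^{-i}}*\Phi*\nu_\beta(y)+\sum_{l=0}^{i-1}\bigl(\phi_{u_l}*K^0\bigr)_{2^{-l}}*\nu_\beta(y),\qquad u_l=2^{l-i}\le\tfrac12 .
\]
The first term and the terms with $l<l_0$ are together at most $C_0=\|\Phi\|_\infty+2^{l_0}\|K^0\|_\infty$. Let $l_0\le l<i$ and $r=2^{-l}$. If $u_l\ge r^\varepsilon$, the $l$-th term is $2\operatorname{Re}G_r^K(\beta,s)$ with $K=\phi_{u_l}*K^+$, and it is at most $2r^\varepsilon w_l$ in absolute value because $(\beta,s)\notin\mathcal B(r)$. If $u_l<r^\varepsilon$, then by \eqref{eq:approx} the term differs from $(K^0)_r*\nu_\beta(y)=2\operatorname{Re}G_r^{K^+}(\beta,s)$ by at most $Cr^\varepsilon H_r$, and $|G_r^{K^+}(\beta,s)|\le r^\varepsilon w_l$. Altogether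
\[
H_{2^{-i}}\le C_0+\sum_{l_0\le l<i}C2^{-\varepsilon l}w_l\qquad(i\ge l_0+1).
\]

\emph{Step 4: Gr\"onwall's argument.} Put $x_l=2^{-l(1-a)}w_l=\max(1,2^{-l(1-a)}H_{2^{-l}})$. Since $a\le1$, we have $2^{-i(1-a)}w_l\le x_l$ for $l<i$, and $2^{-i(1-a)}C_0\le C_0$. So for all $i\ge l_0$
\[
x_i\le S_i:=1+C_0+x_{l_0}+\sum_{l_0\le l<i}C2^{-\varepsilon l}x_l .
\]
Then $S_{i+1}=S_i+C2^{-\varepsilon i}x_i\le(1+C2^{-\varepsilon i})S_i$, so $\sup_ix_i\le S_{l_0}\prod_{l\ge l_0}(1+C2^{-\varepsilon l})<\infty$. By \eqref{eq:ballH}, $r^{-a}\nu_\beta(B(y,r))$ is bounded over dyadic $r\le2^{-l_0}$. For $2^{-l_0}\le r\le1$ it is at most $2^{l_0}$, and a general $r$ is compared with the next larger dyadic number.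
\end{proof}

The restriction $a\le1$ in Step 4 cannot be dropped: by the upper bound in Theorem~\ref{thm:B}(3), the conclusion is false for $a>1$ whenever $\mu(A)>0$.

\section{Decoupling and planks}\label{sec:dec}

We now extend Proposition~\ref{prop:model} from lines to polynomials of degree $d$. Orthogonality alone no longer suffices, as Remark~\ref{rem:exponent} will show; it is replaced by decoupling. Throughout this section $d\ge1$, $p=d(d+1)$, and
\[
\Gamma(\sigma)=\bigl(\sigma,\sigma^2/2!,\dots,\sigma^d/d!\bigr)\in\mathbb R^d,\qquad\gamma(\sigma)=(1,\Gamma(\sigma))\in\mathbb R^{d+1},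
\]
with coordinates of $\mathbb R^{d+1}$ numbered $0,\dots,d$. The vectors $\gamma^{(0)}(\sigma),\dots,\gamma^{(d)}(\sigma)$ form a triangular matrix with ones on the diagonal, $\gamma^{(l)}(0)=e_l$ is the standard basis, and Taylor's formula is exact:
\begin{equation}\label{eq:taylor}
\gamma^{(l)}(\sigma+\zeta)=\sum_{m=l}^d\frac{\zeta^{m-l}}{(m-l)!}\,\gamma^{(m)}(\sigma).
\end{equation}
The same holds for $\Gamma$ and its derivatives $\Gamma^{(1)},\dots,\Gamma^{(d)}$.

\begin{theorem}[Decoupling for the moment curve; \cite{BDG}, and in this form \cite{GLYZ}]\label{thm:D}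
There is $c_d>0$ such that the following holds. Let $\delta\in(0,1]$ be dyadic, let $I$ range over the partition of $[0,1]$ into intervals of length $\delta$, with centers $c_I$, and let
\[
U_I=\Bigl\{\Gamma(c_I)+\sum_{l=1}^db_l\Gamma^{(l)}(c_I):|b_l|\le c_d\delta^l\Bigr\}.
\]
If $f_I$ are Schwartz functions on $\mathbb R^d$ with $\operatorname{supp}\hat f_I\subset U_I$, then for every $\varepsilon>0$
\[
\Bigl\|\sum_If_I\Bigr\|_p\le C_\varepsilon\delta^{-\varepsilon}\Bigl(\sum_I\|f_I\|_p^2\Bigr)^{1/2}.
\]
\end{theorem}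

For $d=1$, $p=2$ this is Plancherel's theorem and bounded overlap. Inequalities of this type are invariant under invertible affine maps of frequency space: if $\operatorname{supp}\hat f\subset S$, then $g(x)=e^{i\xi^0\cdot x}f(B^Tx)$ has $\operatorname{supp}\hat g\subset\xi^0+BS$, and $f\mapsto g$ is a linear bijection of Schwartz space that multiplies all $L^p$ norms by $|\det B|^{-1/p}$. In particular the normalizations of the Fourier transform and of the moment curve are immaterial. We first allow dilations, larger boxes, and left endpoints in place of centers.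

\begin{corollary}\label{cor:D}
Let $C_0\ge1$, $t\ge1$, let $R\ge1$ be dyadic and $s_u=u/R$ for $0\le u<R$. If $g_u$ are Schwartz functions on $\mathbb R^d$ with
$\operatorname{supp}\hat g_u\subset t\Gamma(s_u)+\{\sum_{l=1}^db_l\Gamma^{(l)}(s_u):|b_l|\le C_0R^{-l}\}$,
then $\|\sum_ug_u\|_p\le CR^\varepsilon(\sum_u\|g_u\|_p^2)^{1/2}$ with $C=C(\varepsilon,d,C_0)$.
\end{corollary}

\begin{proof}
Dilating frequencies by $1/t\le1$, we may take $t=1$. Fix a dyadic $\Theta\ge\max(1,C_0/c_d)$. If $R\le\Theta$, the triangle and Cauchy--Schwarz inequalities give the constant $\Theta^{1/2}$. Otherwise put $\delta=\Theta/R$ and split the indices $u$ by their residue $m$ modulo $\Theta$; this costs a factor $\Theta^{1/2}$ in the same way. In the class of $m$, the points $s_u$ are the points $v+c_I$, where $v=m/R-\delta/2$ and the $c_I$ are the centers in Theorem~\ref{thm:D}. Let $T(x)=\Gamma(v)+\sum_lx_l\Gamma^{(l)}(v)$. By Taylor's formula $T(\Gamma(\sigma))=\Gamma(v+\sigma)$; differentiating in $\sigma$, the linear part of $T$ maps $\Gamma^{(l)}(\sigma)$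 to $\Gamma^{(l)}(v+\sigma)$. So $T(U_I)$ is the set of points $\Gamma(s_u)+\sum_lb_l\Gamma^{(l)}(s_u)$ with $|b_l|\le c_d\delta^l$, and it contains $\operatorname{supp}\hat g_u$ because $C_0R^{-l}\le c_d\Theta R^{-l}\le c_d\delta^l$. Apply Theorem~\ref{thm:D} and affine invariance, and note that $\delta^{-\varepsilon}\le R^\varepsilon$.
\end{proof}

Our frequencies will be of the form $\tau\gamma(\sigma)$ with $\tau$ in a whole interval, so they lie on the \emph{cone} over the moment curve. A slice $\xi_0=t$ of the cone is a dilated moment curve. But to see the curve at scale $1/N$ one needs slabs of thickness $N^{-d}$, and cutting into $N^d$ slabs costs too much. Instead we cut once, into slabs of constant thickness $R^{-d}$, decouple into $R$ pieces, and rescale each piece by a linear symmetry of the cone that preserves $\xi_0$, so that the same slab serves at every step.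

\begin{lemma}[Decoupling for the cone]\label{lem:cone}
Let $N\ge1$ be dyadic, $\sigma_\iota=\iota/N$ for $0\le\iota<N$, and
\[
\theta_\iota=\Bigl\{\sum_{l=0}^db_l\gamma^{(l)}(\sigma_\iota):\ 3\le b_0\le17,\ |b_l|\le17N^{-l}\ (1\le l\le d)\Bigr\}.
\]
If $f_\iota$ are Schwartz functions on $\mathbb R^{d+1}$ with $\operatorname{supp}\hat f_\iota\subset\theta_\iota$, then for every $\varepsilon>0$
\[
\Bigl\|\sum_\iota f_\iota\Bigr\|_p\le C_\varepsilon N^\varepsilon\Bigl(\sum_\iota\|f_\iota\|_p^2\Bigr)^{1/2},\qquad\Bigl\|\sum_\iota f_\iota\Bigr\|_p^p\le C_\varepsilon N^{\varepsilon p}N^{p/2-1}\sum_\iota\|f_\iota\|_p^p .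
\]
\end{lemma}

\begin{proof}
The second inequality follows from the first by H\"older's inequality on $N$ terms. Let $R\ge2$ be dyadic, to be chosen in terms of $\varepsilon$ and $d$, and let $R^q\le N<R^{q+1}$. Note that $b_0$ is the coordinate $\xi_0$.

\emph{Slabs.} Let $\zeta\in C_c^\infty(\mathbb R)$ be supported in $[0,1]$ with $\sum_{n\in\mathbb Z}\zeta(x-n/2)=1$, and let $P_n$ be the Fourier multiplier $\zeta(R^d\xi_0-n/2)$. It is a convolution in $z_0$ with a kernel whose $L^1$ norm does not depend on $R$ and $n$, so $\|P_nf\|_p\le C\|f\|_p$. Only $O(R^d)$ of the $P_n$ meet $3\le\xi_0\le17$. Write $\sum_\iota f_\iota=\sum_n\sum_\iota P_nf_\iota$ and use the triangle inequality in $n$. At the cost of a factor $CR^d$ we may thus assume that, in addition, $\xi_0\in[t,t+R^{-d}]$ on all supports, for one fixed $t\ge1$.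

\emph{Intermediate pieces.} For $0\le i\le q$ and $E=[uR^{-i},(u+1)R^{-i})\subset[0,1)$, $u\in\mathbb Z$, let $\sigma_E=uR^{-i}$ and $f_E=\sum_{\sigma_\iota\in E}f_\iota$. Expand a point of $\theta_\iota$ in the basis $\gamma^{(m)}(\sigma_E)$ by \eqref{eq:taylor}, with $0\le\sigma_\iota-\sigma_E\le R^{-i}$ and $N^{-1}\le R^{-i}$. The coefficient of $\gamma(\sigma_E)$ is $b_0$, and for $m\ge1$ that of $\gamma^{(m)}(\sigma_E)$ is at most $17\sum_{l\le m}R^{-il}R^{-i(m-l)}/(m-l)!\le17e\,R^{-im}$. So
\[
\operatorname{supp}\hat f_E\subset\Bigl\{\sum_lb_l\gamma^{(l)}(\sigma_E):b_0\in[t,t+R^{-d}],\ |b_l|\le17e\,R^{-il}\ (l\ge1)\Bigr\}.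
\]

\emph{One step.} Let $E$ have length $R^{-i}$ with $i<q$, and let $E'$ range over its $R$ subintervals of length $R^{-i-1}$. We claim that
\begin{equation}\label{eq:step}
\|f_E\|_p\le C_1R^{\varepsilon/2}\Bigl(\sum_{E'}\|f_{E'}\|_p^2\Bigr)^{1/2},\qquad C_1=C_1(\varepsilon,d).
\end{equation}
Let $B$ be the linear map with $B\gamma^{(l)}(\sigma_E)=R^{il}e_l$. Write $\sigma_{E'}=\sigma_E+R^{-i}s$ with $s\in\{0,1/R,\dots,(R-1)/R\}$. By \eqref{eq:taylor},
\[
B\gamma^{(l)}(\sigma_{E'})=\sum_{m\ge l}\frac{(R^{-i}s)^{m-l}}{(m-l)!}R^{im}e_m=R^{il}\gamma^{(l)}(s).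
\]
Hence $g_{E'}=f_{E'}\circ B^T$ has Fourier support in the compact set of points $b_0\gamma(s)+\sum_{l\ge1}b_l'\gamma^{(l)}(s)$ with $b_0\in[t,t+R^{-d}]$ and $|b_l'|\le17e\,R^{-l}$. For fixed $z_0$, the Fourier transform of $g_{E'}(z_0,\cdot)$ at $\xi'\in\mathbb R^d$ is $(2\pi)^{-1}\int\hat g_{E'}(\xi_0,\xi')e^{i\xi_0z_0}d\xi_0$, so it is supported in the projection of that set, which consists of the points $t\Gamma(s)+(b_0-t)\Gamma(s)+\sum_{l\ge1}b'_l\Gamma^{(l)}(s)$. Expanding $0=\Gamma(0)$ at $s$ gives $\Gamma(s)=-\sum_{l\ge1}\frac{(-s)^l}{l!}\Gamma^{(l)}(s)$, so the middle term changes each $b_l'$ by at most $R^{-d}\le R^{-l}$. Corollary~\ref{cor:D} with $C_0=17e+1$ applies for each $z_0$. Take $L^p$ norms in $z_0$. Since $p\ge2$, Minkowski's inequality in $L^{p/2}(dz_0)$ gives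
\[
\Bigl\|\sum_{E'}\|g_{E'}(z_0,\cdot)\|_p^2\Bigr\|_{L^{p/2}(dz_0)}\le\sum_{E'}\|g_{E'}\|_p^2 ,
\]
which is \eqref{eq:step} for the $g_{E'}$; affine invariance returns it to the $f_{E'}$.

\emph{Iteration.} Apply \eqref{eq:step} for $i=0,\dots,q-1$. Each interval of length $R^{-q}$ contains $N/R^q<R$ points $\sigma_\iota$, and these are separated by the triangle and Cauchy--Schwarz inequalities. The total constant is $CR^{d+1/2}(C_1R^{\varepsilon/2})^q$. As $C_1$ does not depend on $R$, we can fix $R$ with $C_1\le R^{\varepsilon/2}$; then the constant is at most $C_\varepsilon R^{\varepsilon q}\le C_\varepsilon N^\varepsilon$.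
\end{proof}

Identify $z\in\mathbb R^{d+1}$ with the polynomial $\sigma\mapsto z\cdot\gamma(\sigma)=\sum_iz_i\sigma^i/i!$. Its $l$-th derivative at $\sigma_\iota$ is $z\cdot\gamma^{(l)}(\sigma_\iota)$, and over $I_\iota=[\sigma_\iota,\sigma_\iota+1/N)$ this derivative matters only up to an error $O(N^l)$. Accordingly let $X_\iota$ be the linear map of $\mathbb R^{d+1}$ with
\[
(X_\iota z)_l=N^{-l}\,z\cdot\gamma^{(l)}(\sigma_\iota)\quad(0\le l\le d),\qquad\det X_\iota=N^{-d(d+1)/2}=N^{-p/2}.
\]
Preimages of unit cubes under $X_\iota$ are \emph{planks} of volume $N^{p/2}$. Let $\chi$ be as in Section~\ref{sec:model}, with $n=d+1$.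

\begin{proposition}[Planks]\label{prop:planks}
Let $N\ge1$ be dyadic, let $\psi_\sigma$ satisfy \eqref{eq:psi}, let $\mathcal T_\iota\subset\mathbb Z^{d+1}$ with $\#\mathcal T_\iota\le T$ for $0\le\iota<N$, and put
\[
F=\sum_\iota f_\iota,\qquad f_\iota(z)=\omega_\iota(z)\int_{I_\iota}\psi_\sigma\bigl(z\cdot\gamma(\sigma)\bigr)\,d\sigma,\qquad\omega_\iota(z)=\sum_{m\in\mathcal T_\iota}\chi(X_\iota z-m).
\]
Then $\sum_U\sup_U|F|^p\le C(\varepsilon,d)\,N^{\varepsilon p}\,T$ for every $\varepsilon>0$, the sum being over all unit cubes.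
\end{proposition}

\begin{proof}
The integral in $f_\iota$ equals $\int_{I_\iota}\int_4^{16}\rho(\sigma,\tau)e^{-i\tau\gamma(\sigma)\cdot z}d\tau\,d\sigma$, which is smooth in $z$ with all derivatives bounded, and $\omega_\iota$ is a finite sum of Schwartz functions. So $f_\iota$ is Schwartz. As in the proof of Proposition~\ref{prop:model}, the Fourier transform of $\overline{f_\iota}$ vanishes at $\xi$ unless $\xi\in\tau\gamma(\sigma)+X_\iota^T[-\frac12,\frac12]^{d+1}$ for some $\tau\in[4,16]$, $\sigma\in I_\iota$. By \eqref{eq:taylor} such a point is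
\[
\sum_{l=0}^d\Bigl(\tau\frac{(\sigma-\sigma_\iota)^l}{l!}+v_lN^{-l}\Bigr)\gamma^{(l)}(\sigma_\iota),\qquad|v_l|\le\tfrac12 ,
\]
so $b_0\in[3.5,16.5]$ and $|b_l|\le16.5\,N^{-l}$: the point lies in $\theta_\iota$. Next, $|f_\iota|\le\omega_\iota/N$ and $0\le\omega_\iota\le1$, so $\|f_\iota\|_p^p\le N^{-p}\int\omega_\iota\le N^{-p}N^{p/2}T$. Lemma~\ref{lem:cone}, applied to the $\overline{f_\iota}$, gives
\begin{equation}\label{eq:count}
\|F\|_p^p\le C_\varepsilon N^{\varepsilon p}\cdot N^{p/2-1}\cdot N\cdot N^{-p}N^{p/2}\,T=C_\varepsilon N^{\varepsilon p}\,T .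
\end{equation}
All $\theta_\iota$ lie in a ball that depends only on $d$, so Lemma~\ref{lem:locconst} completes the proof.
\end{proof}

\begin{remark}\label{rem:exponent}
The powers of $N$ cancel in \eqref{eq:count} only because the exponent $p=d(d+1)$ of Theorem~\ref{thm:D} is twice the exponent in the volume of a plank. Decoupling in $L^{p'}$ with $p'<p$ would give, by the same computation, the bound $N^{(p-p')/2}T$, and such a loss cannot be offset by the small power of $r$ that heaviness provides. Up to $N^{\varepsilon p}$ the proposition is sharp: for $\mathcal T_\iota=\{0\}$ and $\rho=\mathbf 1_{4\le\tau\le5}$ we have $T=1$ and $F(0)=\chi(0)>0$.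
\end{remark}

\section{Proof of the main estimate}\label{sec:main}

We prove Proposition~\ref{prop:osc}. Constants do not depend on $r,\beta,s,t$ or the arcs below, and they depend on $K$ only through $C_{\mathcal K}$. We write $G_r=G_r^K$ and assume $r\le\frac12$.

\subsection{Arcs and cells}
Let $k$ be as in Lemma~\ref{lem:contact}. Since $\alpha>a$, we can choose an integer $M>2k$ and $\lambda\in(0,1)$ with
\[
\alpha(1-2k/M)\ge a+2\lambda .
\]
One $\lambda$ will be spent on the $M-1$ passages between levels, and one is the final gain. Put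
\[
\lambda_1=\frac\lambda M,\qquad\kappa=\frac{\lambda_1}{2M},\qquad\varepsilon=\frac{\lambda_1}{12M^2},\qquad B_0=\lceil\alpha\log_2(1/r)\rceil .
\]
For $1\le i\le M$ let $\delta_i=2^{-\lceil(2/i)\log_2(1/r)\rceil}$, so that $\frac12r^{2/i}<\delta_i\le r^{2/i}$ and $\delta_i\le\delta_{i+1}$. The point of this choice is $\delta_i^{\,i}\le r^2$: over an interval of length $\delta_i$, each $Y_t$ is a polynomial of degree $i-1$ up to an error $O(r^2)$, negligible at resolution $r$. The \emph{arcs of level $i$} are the intervals $I=[n\delta_i,(n+1)\delta_i)$, $n\in\mathbb Z$, that meet $J$; the left endpoint is denoted $\beta_I$. For small $r$ they lie in $J^+$. For $\beta\in J$ let $I_i(\beta)$ be the arc of level $i$ containing $\beta$. Dyadic intervals are nested, so $I_i(\beta)$ determines $I_{i'}(\beta)\supset I_i(\beta)$ for all $i'\ge i$. For an arc $I$ of level $i$ and $t\in A$ define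
\[
\operatorname{cell}_i(I,t)=\bigl\{t'\in A:\ \lfloor Y_{t'}^{(l)}(\beta_I)\delta_i^l/r\rfloor=\lfloor Y_{t}^{(l)}(\beta_I)\delta_i^l/r\rfloor\ \text{ for }0\le l\le i-1\bigr\}.
\]
For each $I$ the cells form a finite Borel partition of $A$. A cell of level $1$ is the preimage under $\pi_{\beta_I}$ of an interval of length $r$. In a cell of level $M$ the derivatives of order $l\le k\le M-1$ are fixed up to $r\delta_M^{-l}\le2^kr^{1-2k/M}$, so Lemma~\ref{lem:frostman} gives
\begin{equation}\label{eq:top}
\mu_A(\operatorname{cell}_M(I,t))\le Cr^{\alpha(1-2k/M)}\le Cr^{a+2\lambda}.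
\end{equation}
This is the only place where the hypothesis $a<\alpha_0$ and the order of contact enter.

\subsection{Duality}
Proposition~\ref{prop:planks} needs test functions with a uniform bound. We obtain them by dualizing, after sorting the exceptional set by the size of the density. Let $\mathcal B$ be the set in Proposition~\ref{prop:osc}. For $q\ge0$ put $W=2^qr^{a-1}$ and let $\mathcal B_q$ be the part of $\mathcal B$ where $\max(r^{a-1},H_r)\in[W,2W)$. Since $2^q\le W$ (as $a\le1$) and $\max(r^{a-1},H_r)\le C/r$, only $O(\log(1/r))$ of the $\mathcal B_q$ are nonempty. Fix $q$. On $\mathcal B_q$ we have $|G_r|\ge r^\varepsilon W>0$ and $H_r<2W$. Let $\Xi=\overline{G_r}/|G_r|$ on $\mathcal B_q$ and $\Xi=0$ elsewhere, a Borel function with $|\Xi|\le1$, and put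
\[
\Psi_\beta(y)=\int\Xi(\beta,s)\,K_r\bigl(Y_s(\beta)-y\bigr)\,d\mu_A(s)\qquad(\beta\in J,\ y\in\mathbb R).
\]
This is Borel in $(\beta,y)$ and $C^1$ in $y$. By Fubini's theorem,
\begin{equation}\label{eq:dual}
r^\varepsilon W\,(\operatorname{Leb}\times\mu_A)(\mathcal B_q)\le\int_{\mathcal B_q}|G_r|=\Lambda:=\int_J\int\Psi_\beta(Y_t(\beta))\,d\mu_A(t)\,d\beta .
\end{equation}

\begin{lemma}\label{lem:Psi}
There is $C_2$ with $|\Psi_\beta|\le C_2W$ and $|\Psi_\beta'|\le C_2W/r$ for all $\beta\in J$. Moreover $\Psi_\beta(rw)=\int_4^{16}\rho_\beta(\tau)e^{-i\tau w}\,d\tau$, where $\rho_\beta(\tau)$ is bounded and Borel in $(\beta,\tau)$.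
\end{lemma}

\begin{proof}
Fix $\beta$ and $y$, and let $Q_m=[y+mr,y+(m+1)r)$, $m\in\mathbb Z$. If $Q_m$ contains $Y_{s_m}(\beta)$ for some $s_m$ with $(\beta,s_m)\in\mathcal B_q$, then $\nu_\beta(Q_m)\le CrH_r(\beta,s_m)\le CrW$ by \eqref{eq:ballH}. Otherwise $\Xi(\beta,s)=0$ whenever $Y_s(\beta)\in Q_m$. For $Y_s(\beta)\in Q_m$ we have $|K_r(Y_s(\beta)-y)|\le Cr^{-1}(1+|m|)^{-4}$. Hence $|\Psi_\beta(y)|\le C\sum_mr^{-1}(1+|m|)^{-4}rW\le CW$. The same computation with $(K_r)'=r^{-1}(K')_r$ in place of $K_r$ bounds $\Psi_\beta'$. Finally, $K$ is continuous and integrable and $\hat K$ is continuous with compact support, so $K(x)=(2\pi)^{-1}\int_4^{16}\hat K(\tau)e^{i\tau x}d\tau$. Inserting $x=Y_s(\beta)/r-w$ gives the formula with $\rho_\beta(\tau)=(2\pi r)^{-1}\hat K(\tau)\int\Xi(\beta,s)e^{i\tau Y_s(\beta)/r}d\mu_A(s)$.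
\end{proof}

So $|\Lambda|\le CW$ trivially. We shall show $|\Lambda|\le CW\log(1/r)r^{3\varepsilon}$.

\subsection{Cells as cubes and as planks}
Let $1\le j\le M-1$ and let $I'$ be an arc of level $j+1$. Put $\Delta=\delta_{j+1}$, $\beta'=\beta_{I'}$ and $N=\Delta/\delta_j$, a dyadic number with $1\le N\le2r^{-2/(j(j+1))}\le2/r$. We use the notation of Section~\ref{sec:dec} with $d=j$. Define the rescaled jet $z(t)=z^{I'}(t)\in\mathbb R^{j+1}$ by
\[
z_i(t)=Y_t^{(i)}(\beta')\Delta^i/r\qquad(0\le i\le j).
\]
By definition, the cells $\operatorname{cell}_{j+1}(I',\cdot)$ are the nonempty preimages in $A$ of unit cubes under $z$. For $\beta=\beta'+\Delta\sigma\in I'$, the number $r\,z(t)\cdot\gamma(\sigma)$ is the Taylor polynomial of degree $j$ of $Y_t$ at $\beta'$, evaluated at $\beta$, so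
\begin{equation}\label{eq:T1}
|Y_t(\beta)-r\,z(t)\cdot\gamma(\sigma)|\le C\Delta^{j+1}\le Cr^2 .
\end{equation}
An arc $I\subset I'$ of level $j$ corresponds under $\beta=\beta'+\Delta\sigma$ to one of the intervals $I_\iota$; write $X_I=X_\iota$ and $x^I(t)=X_Iz^{I'}(t)$. Then
\[
x^I_l(t)=N^{-l}\sum_{i=l}^j\frac{\sigma_\iota^{\,i-l}}{(i-l)!}z_i(t)=\frac{\delta_j^l}{r}\sum_{i=l}^j\frac{(\beta_I-\beta')^{i-l}}{(i-l)!}Y_t^{(i)}(\beta').
\]
The last sum is a Taylor polynomial of $Y_t^{(l)}$ and differs from $Y_t^{(l)}(\beta_I)$ by $O(\Delta^{j+1-l})$. Since $\delta_j^l\Delta^{j+1-l}\le\Delta^{j+1}\le r^2$ and $\delta_j^{\,j}\le r^2$,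
\[
\bigl|x^I_l(t)-Y_t^{(l)}(\beta_I)\delta_j^l/r\bigr|\le Cr\quad(0\le l\le j-1),\qquad|x_j^I(t)|\le Cr .
\]
The definition of $\operatorname{cell}_j$ controls the coordinates $l\le j-1$, and the coordinate $l=j$ is small for every $t$. Therefore
\begin{equation}\label{eq:cellplank}
t'\in\operatorname{cell}_j(I,t)\ \Longrightarrow\ |x^I(t')-x^I(t)|_\infty\le1+Cr .
\end{equation}
In the coordinates $z$, cells of level $j+1$ are cubes and cells of level $j$ lie in planks, as in the model.

\subsection{Heavy planks and a partition of unity}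
In the model all squares had mass at most $\vartheta$. Here the masses of the cubes vary, and heaviness must be measured against the cube that contains $z(t)$; so we sort by dyadic size. For $t\in A$ let
\[
b(I',t)=\min\bigl\{\lfloor\log_2\bigl(1/\mu_A(\operatorname{cell}_{j+1}(I',t))\bigr)\rfloor,\ B_0\bigr\}\in\{0,\dots,B_0\},
\]
with value $B_0$ if the cell is null. The truncation keeps the number of values logarithmic. It depends on $t$ only through the cube containing $z(t)$, and since $2^{-B_0}\le r^\alpha$, with $b=b(I',t)$,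
\begin{equation}\label{eq:b}
\mu_A(\operatorname{cell}_{j+1}(I',t))\le2^{-b}\le2\max\{\mu_A(\operatorname{cell}_{j+1}(I',t)),\,r^\alpha\}.
\end{equation}
The function $\chi$ has tails, so we measure the mass of a plank in a window enlarged by the small power $r^{-\kappa}$. For $I\subset I'$ of level $j$, $m\in\mathbb Z^{j+1}$ and $0\le b\le B_0$ let
\[
\mu^*_I(m)=\mu_A\{t:|x^I(t)-m|_\infty\le r^{-\kappa}\},\qquad\mathcal T_I(b)=\{m:\mu^*_I(m)\ge r^{-\lambda_1}2^{-b}\}.
\]
Each $t$ is counted for at most $(3r^{-\kappa})^{j+1}$ values of $m$, and $\kappa(j+1)\le\kappa M=\lambda_1/2$. Hence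
\begin{equation}\label{eq:few}
\#\mathcal T_I(b)\le Cr^{\lambda_1-\kappa(j+1)}2^b\le Cr^{\lambda_1/2}\,2^b .
\end{equation}
For $\beta\in J$ and $t\in A$, with $I=I_j(\beta)$ and $I'=I_{j+1}(\beta)$, let
\[
e_j(\beta,t)=\sum_{m\in\mathcal T_I(b(I',t))}\chi\bigl(x^I(t)-m\bigr)\in[0,1],
\]
a smooth version of the statement ``at $\beta$, the mass around $t$ jumps between the levels $j+1$ and $j$''. It depends on $\beta$ only through $I_j(\beta)$. Put $g_j=\prod_{i=j+1}^{M-1}(1-e_i)\in[0,1]$ for $0\le j\le M-1$, so $g_{M-1}=1$. Since $g_j-g_{j-1}=e_jg_j$, telescoping gives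
\[
1=g_0+\sum_{j=1}^{M-1}e_jg_j,\qquad\text{and accordingly}\qquad\Lambda=\Lambda_0+\sum_{j=1}^{M-1}\Lambda_j ,
\]
where $\Lambda_0$ and $\Lambda_j$ are obtained by inserting $g_0$ and $e_jg_j$ in the integral defining $\Lambda$. The term $e_jg_j$ selects the \emph{highest} level at which a jump occurs. This order is forced: $g_j(\beta,t)$ involves only arcs of level at least $j+1$, so it depends only on $I'=I_{j+1}(\beta)$ and $t$, and we write it $g_j(I',t)$. It can therefore be moved outside the sum over $I\subset I'$, in which the cancellation takes place; a weight depending on shorter arcs could not.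

\subsection{No jump: the term $\Lambda_0$}
For a pair $(\beta,t)$ and $1\le j\le M-1$ write $I=I_j(\beta)$, $I'=I_{j+1}(\beta)$, $b=b(I',t)$, $x=x^I(t)$. We distinguish two cases; both define Borel sets of pairs, since they depend on $\beta$ only through $I_1(\beta)$.

\emph{Case (i): for some $j$, every $m$ with $|x-m|_\infty\le\frac12r^{-\kappa}$ lies in $\mathcal T_I(b)$.} By \eqref{eq:poisson}, and with $\chi(x)\le C(1+|x|)^{-1/\kappa-j-2}$,
\[
g_0\le1-e_j=\sum_{m\notin\mathcal T_I(b)}\chi(x-m)\le C\bigl(\tfrac12r^{-\kappa}\bigr)^{-1/\kappa}\sum_m(1+|x-m|)^{-j-2}\le Cr .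
\]
With $|\Psi_\beta|\le C_2W$, these pairs contribute at most $CWr$ to $\Lambda_0$.

\emph{Case (ii): for every $j$ there is $m\notin\mathcal T_I(b)$ with $|x-m|_\infty\le\frac12r^{-\kappa}$.} Let $r$ be so small that $1+Cr\le\frac12r^{-\kappa}$ in \eqref{eq:cellplank}. Then every $t'\in\operatorname{cell}_j(I,t)$ has $|x^I(t')-m|_\infty\le r^{-\kappa}$, so by \eqref{eq:b}
\[
\mu_A(\operatorname{cell}_j(I,t))\le\mu^*_I(m)<r^{-\lambda_1}2^{-b}\le2r^{-\lambda_1}\max\{\mu_A(\operatorname{cell}_{j+1}(I',t)),r^\alpha\}.
\]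
Thus $\mathcal M_i=\max\{\mu_A(\operatorname{cell}_i(I_i(\beta),t)),r^\alpha\}$ satisfies $\mathcal M_j\le2r^{-\lambda_1}\mathcal M_{j+1}$ for $1\le j\le M-1$. By \eqref{eq:top} and $\alpha\ge a+2\lambda$ we have $\mathcal M_M\le Cr^{a+2\lambda}$, and $M\lambda_1=\lambda$. Hence
\begin{equation}\label{eq:light}
\mu_A\bigl(\operatorname{cell}_1(I_1(\beta),t)\bigr)\le C_3r^{a+\lambda}.
\end{equation}
Call $t$ \emph{light at $\beta$} if \eqref{eq:light} holds. The cells of level $1$ are indexed by the integer $n(t)=\lfloor Y_t(\beta_{I_1(\beta)})/r\rfloor$, and the light $t$ with a given value $n$ form either a whole cell, of mass at most $C_3r^{a+\lambda}$, or the empty set. Since $|Y_t(\beta)-Y_t(\beta_{I_1(\beta)})|\le C\delta_1\le Cr^2$, we have $|Y_t(\beta)/r-n(t)|\le C$. So for every $s$, with $n_s=\lfloor Y_s(\beta)/r\rfloor$,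
\[
\int_{t\text{ light}}\bigl|K_r(Y_s(\beta)-Y_t(\beta))\bigr|\,d\mu_A(t)\le C\sum_{n\in\mathbb Z}r^{-1}(1+|n-n_s|)^{-4}r^{a+\lambda}\le Cr^{a-1+\lambda}\le CWr^\lambda .
\]
Insert the definition of $\Psi_\beta$, use $|\Xi|\le1$ and $g_0\le1$, and integrate over $s$ and $\beta$: the pairs of case (ii) contribute at most $CWr^\lambda$. This explains the term $r^{a-1}$ in the maximum in Proposition~\ref{prop:osc}. In total
\begin{equation}\label{eq:L0}
|\Lambda_0|\le CW(r+r^\lambda).
\end{equation}

\subsection{A jump at level $j$: the terms $\Lambda_j$}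
Fix $1\le j\le M-1$ and let $p=j(j+1)<M^2$. For $\beta=\beta'+\Delta\sigma\in I'\cap J$, estimate \eqref{eq:T1} and $|\Psi'_\beta|\le C_2W/r$ show that replacing $\Psi_\beta(Y_t(\beta))$ by $\Psi_\beta(r\,z(t)\cdot\gamma(\sigma))$ changes $\Lambda_j$ by $O(Wr)$. After this replacement the integrand depends on $t$ only through $z(t)$ and $g_j(I',t)$. For an arc $I'$ of level $j+1$ define, for $\sigma\in[0,1)$,
\[
\psi_\sigma(w)=(C_2W)^{-1}\Psi_{\beta'+\Delta\sigma}(rw)\ \text{ if }\beta'+\Delta\sigma\in J,\qquad\psi_\sigma=0\ \text{ otherwise}.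
\]
By Lemma~\ref{lem:Psi} these functions satisfy \eqref{eq:psi}. For $0\le b\le B_0$ let $F_{I',b}$ be the function of Proposition~\ref{prop:planks} with $d=j$, with $\mathcal T_\iota=\mathcal T_I(b)$ if $I_\iota$ corresponds to an arc $I$ of level $j$, and $\mathcal T_\iota=\emptyset$ if the corresponding interval misses $J$. If $b(I',t)=b$ and $\beta\in I$, then $e_j(\beta,t)=\omega_\iota(z(t))$. Splitting $J$ into arcs, sorting $t$ by $b(I',t)$, and substituting $d\beta=\Delta\,d\sigma$, we obtain
\[
\Lambda_j=C_2W\Delta\sum_{I'}\sum_{b=0}^{B_0}\int_{\{b(I',t)=b\}}g_j(I',t)\,F_{I',b}\bigl(z^{I'}(t)\bigr)\,d\mu_A(t)+O(Wr).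
\]
Now argue as in \eqref{eq:modelgain}. The set $\{b(I',t)=b\}$ is a union of cells $z^{-1}(U)$, each of mass at most $2^{-b}$ by \eqref{eq:b}. By H\"older's inequality, $\mu_A(\Sigma)\le1$, $0\le g_j\le1$, Proposition~\ref{prop:planks} with exponent $3\varepsilon$, and \eqref{eq:few}, each integral is at most
\[
\Bigl(2^{-b}\sum_U\sup_U|F_{I',b}|^p\Bigr)^{1/p}\le C\bigl(2^{-b}N^{3\varepsilon p}r^{\lambda_1/2}2^b\bigr)^{1/p}=CN^{3\varepsilon}r^{\lambda_1/(2p)}\le Cr^{-3\varepsilon}r^{6\varepsilon},
\]
where we used $N\le2/r$ and $\lambda_1/(2p)\ge\lambda_1/(2M^2)=6\varepsilon$. There are $O(1/\Delta)$ arcs $I'$ and $O(\log(1/r))$ values of $b$, so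
\begin{equation}\label{eq:Lj}
|\Lambda_j|\le CW\log(1/r)\,r^{3\varepsilon}+CWr .
\end{equation}

\subsection{Conclusion}
Since $3\varepsilon\le\lambda<1$, the bounds \eqref{eq:L0} and \eqref{eq:Lj} give $|\Lambda|\le CW\log(1/r)r^{3\varepsilon}$. By \eqref{eq:dual}, $\mathcal B_q$ has measure at most $C\log(1/r)r^{2\varepsilon}$. Summing over the $O(\log(1/r))$ values of $q$, the set $\mathcal B$ has measure at most $C\log^2(1/r)r^{2\varepsilon}\le Cr^\varepsilon$. This proves Proposition~\ref{prop:osc}, and with it Proposition~\ref{prop:growth} and Theorems~\ref{thm:B} and~\ref{thm:A}.\hfill$\square$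

\begin{thebibliography}{9}

\bibitem{BDG}
Bourgain, Demeter and Guth, \emph{Ann. of Math.} 184 (2016), 633--682.

\bibitem{GLYZ}
Guo, Li, Yung and Zorin-Kranich, \emph{Amer. J. Math.} 143 (2021), 1983--1998.

\bibitem{Mattila}
Mattila, \emph{Geometry of Sets and Measures in Euclidean Spaces}.

\bibitem{IBC}
\emph{On Inhomogeneous Bernoulli Convolutions And Random Power Series},
\texttt{https://\allowbreak projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=rae\%2F1300108094}.

\end{thebibliography}
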